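# Equality negation at adjacent thresholds: a signed-count proof of unsolvability

## Rounds of immediate snapshots, input complexes, and the equality negation task

Throughout, $[n]=\{0,1,\dots,n-1\}$ is the set of names of the processes $P_0,\dots,P_{n-1}$, and $I$ is a finite set of input values with $0\in I$. We write $m=|I|$. The case of main interest is $I=\{0,\dots,n-1\}$, so $m=n$.

**Definition (immediate snapshot round).** A round played by a set $S$ of processes is described by an ordered partition $(B_1,\dots,B_r)$ of $S$ into nonempty blocks. The processes of a block write together and then take a snapshot together, block after block. So a process in $B_t$ sees what the processes of $B_1\cup\dots\cup B_t$ wrote, and nothing else.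

*Example.* For $S=\{0,1\}$ there are three rounds. In $(\{0\},\{1\})$ process $0$ sees only itself and process $1$ sees both; in $(\{0,1\})$ both see both; in $(\{1\},\{0\})$ process $1$ sees only itself and process $0$ sees both. For three processes there are $1+6+6=13$ ordered partitions (one, two, three blocks).

In the *iterated* model the processes play round after round, each time in a fresh memory, and write everything they know. What a process knows after $N$ rounds is its *view*. A crash needs no separate notation: a crashed process looks to the others like one that is late in every later round.

**Definition (chromatic complex, standard chromatic subdivision).** A chromatic complex is a simplicial complex whose vertices are colored by process names so that the vertices of each simplex have distinct colors. For a simplex $\sigma$ of such a complex, $\mathrm{Ch}(\sigma)$ has as vertices the pairs $(i,\tau)$, where $\tau\subseteq\sigma$ is a face containing the vertex of color $i$; the color of $(i,\tau)$ is $i$. A set of vertices $(i,\tau_i)$ with distinct colors is a simplex if the faces $\tau_i$ form a chain under inclusion and, whenever $\tau_j$ contains the vertex of color $i$, we have $\tau_i\subseteq\tau_j$. For a complex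 $K$, $\mathrm{Ch}(K)$ is the union of all $\mathrm{Ch}(\sigma)$, $\sigma\in K$, and $\mathrm{Ch}^N$ is the $N$-fold iterate.

Read $(i,\tau)$ as "process $i$ has seen exactly $\tau$". The facets (maximal simplices) of $\mathrm{Ch}(\sigma)$ are then the possible rounds of the processes of $\sigma$.

*Example.* If $\sigma$ is an edge with colors $0,1$, then $\mathrm{Ch}(\sigma)$ is the path
$$(0,\{0\})\;-\;(1,\{0,1\})\;-\;(0,\{0,1\})\;-\;(1,\{1\})$$
(faces are written by their colors), with one edge for each of the three rounds. Iterating, $\mathrm{Ch}^N(\sigma)$ is a path with $3^N$ edges. If $\sigma$ is a triangle, $\mathrm{Ch}(\sigma)$ has $13$ triangles.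

We use the following published facts (Kozlov, *Homology Homotopy Appl.* 14 (2012); Herlihy–Kozlov–Rajsbaum, *Distributed Computing Through Combinatorial Topology*). $\mathrm{Ch}^N(\sigma)$ is a subdivision of $\sigma$. Hence it is acyclic (zero reduced homology over $\mathbb Z$), connected, and pure of dimension $\dim\sigma$, meaning that each simplex lies in one of dimension $\dim\sigma$. Moreover $\mathrm{Ch}^N(\tau)\subseteq\mathrm{Ch}^N(\sigma)$ for $\tau\subseteq\sigma$; the vertices of $\mathrm{Ch}^N(\sigma)$ are colored by the processes of $\sigma$; and each simplex has distinct colors.

**Definition (input complex).** The input complex $P$ has vertices $(i,v)$, $i\in[n]$, $v\in I$; its simplices are the sets of vertices with distinct process names. For a simplex $\tau$, $|\tau|$ is its number of vertices and $V_\tau$ the set of values occurring in it. A facet $F$ of $P$ is an assignment of inputs to all $n$ processes; we also write $V$ for $V_F$.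

*Example.* For $n=2$ and $I=\{0,1\}$, $P$ is a cycle with four edges: $(0,0)-(1,0)-(0,1)-(1,1)-(0,0)$.

The executions of $N$ rounds in which exactly the processes of $\sigma\in P$ participate, with the inputs in $\sigma$, form $\mathrm{Ch}^N(\sigma)$, and the protocol complex is $\mathrm{Ch}^N(P)$.

**Definition (wait-free protocol).** A wait-free protocol is an $N$-round full-information iterated immediate snapshot protocol, for some finite $N$, with a decision function of (process, final view). In other words, it is a map $\delta$ from the vertices of $\mathrm{Ch}^N(P)$ to $\{0,1\}$.

*Example.* "Decide your own input" (for $I=\{0,1\}$) is a protocol with $N=0$.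

Why may $N$ be fixed in advance? Suppose we only know that each process decides, irrevocably, after finitely many of its own rounds. Consider the tree whose nodes are an input facet with a finite sequence of ordered partitions of $[n]$ after which some process is still undecided. There are finitely many inputs and finitely many choices per round, and a prefix of a node is a node. If the tree were infinite, König's lemma would give an infinite branch; along it the set of undecided processes shrinks but is never empty, so some process would remain undecided forever, which wait-freeness forbids. So the tree is finite and some $N$ serves all executions with full participation. A view in an execution with fewer participants also occurs with full participation: let the absent processes come last in every round. For the equivalence with other wait-free read/write models, see Borowsky–Gafni (PODC 1997) and Herlihy–Shavit (J. ACM 1999).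

**Definition (the $(k,\ell)$-equality negation task).** Let $1\le k<\ell\le n$. In an execution in which all $n$ processes participate, let $V$ be the set of input values that occur. The outputs are in $\{0,1\}$, and:

- if $|V|\le k$ (a *small* input), both $0$ and $1$ must be decided;
- if $|V|\ge\ell$ (a *large* input), all processes must decide the same output;
- if $k<|V|<\ell$, anything is allowed.

If only some processes decide, their outputs must be extendable to a full assignment satisfying these constraints.

*Example.* Take $n=3$, $k=2$, $\ell=3$. On inputs $(0,1,2)$ the processes must agree; on $(0,0,1)$ and on $(0,0,0)$ they must disagree.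

In terms of $\delta$: call a simplex of $\mathrm{Ch}^N(P)$ *monochromatic* if $\delta$ is constant on its vertices. If $\delta$ solves the $(k,k+1)$-task, then every facet of $\mathrm{Ch}^N(F)$ is monochromatic for $F$ large, and no facet of $\mathrm{Ch}^N(F)$ is monochromatic for $F$ small. The impossibility proof uses only these conditions, that is, only final configurations with full participation.

## Which thresholds $(k,\ell)$ can be met?

The processes have to behave in opposite ways on inputs of low and of high diversity. How far apart must the two thresholds be for this to be possible wait-free?

The source of the problem, "Wait-Free Solvability Of Equality Negation Tasks" (https://www.irif.fr/~ledent/assets/pdf/DISC19.pdf), is quoted for the following, with $n\ge3$ and $I=\{0,\dots,n-1\}$. The task is solvable whenever $k+2\le\ell$. For $\ell=k+1$ it is unsolvable if $k\le n/2$, and also if $n-k$ is odd. The remaining cases are $\ell=k+1$ with $n/2<k\le n-1$ and $n-k$ even, the smallest being $n=5$, $k=3$, $\ell=4$; they are conjectured there to be unsolvable. The problem is to prove or disprove: *for every $n\ge3$ and every $k$ with $n/2<k<n$ and $n-k$ even, the $(k,k+1)$-task is not wait-free solvable.* The conjecture is true,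 and the proof below needs no case distinction on $k$.

**Theorem 1.** Let $n\ge3$, $1\le k\le n-1$, $m\ge k+1$. The $(k,k+1)$-equality negation task is not wait-free solvable. This remains true if disagreement is required only on inputs with $|V|\le k$ in which every nonzero value occurs at most once.

**Theorem 2 (classification).** Let $n\ge2$, $1\le k<\ell\le n$, $m\ge\ell$. The $(k,\ell)$-task is wait-free solvable if and only if $\ell\ge k+2$, or $n=m=2$.

If $m<\ell$ there are no large inputs, and the rule "$P_0$ decides $0$, all others decide $1$" solves the task. A quantitative Theorem 3 is stated in the last section, when its vocabulary is available.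

## Two processes, and a gap of two

**Two processes, two values.** Let $n=m=2$, $k=1$, $\ell=2$, $I=\{0,1\}$. Let $P_0$ decide its input $x_0$ and $P_1$ decide $1-x_1$. Equal inputs give different outputs and different inputs give equal outputs. A solo output extends to the full assignment given by the same rule. So the task is solvable with no communication.

**Two processes, at least three values.** Let $n=2$, $k=1$, $\ell=2$, $m\ge3$. If $v\ne w$, then $\{(0,v),(1,w)\}$ is a large facet, so $\delta$ is constant on its path; in particular $P_0$ running alone with input $v$ and $P_1$ running alone with input $w$ decide the same. The edges with $v\neq w$ connect all vertices of $P$: $(i,v)$ and $(i,w)$ have the common neighbor $(1-i,u)$ with $u\notin\{v,w\}$, and $(0,v)-(1,w)-(0,u)-(1,v)$ is a path for distinct $u,v,w$. So all solo outputs are equal. Now take both inputs equal to $0$. The path $\mathrm{Ch}^N(\{(0,0),(1,0)\})$ has $3^N$ edges, none monochromatic, so outputs alternate along it; $3^N$ is odd, so its two ends get different outputs. But the ends are solo views, with equal outputs. The task is unsolvable.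

Two ingredients appear here and will stay: large inputs tie all solo outputs together, and a small input is attacked by a count on its subdivision.

**A gap of two.** Let $\ell\ge k+2$. Each process writes its input and takes one immediate snapshot. $P_0$ always decides $0$. For $i\ge1$, if $P_i$ sees the set $S$ of processes, with value set $V_S$, it decides $1$ if and only if $|V_S|+(n-|S|)\le k+1$. The left side is the largest number of values the full input could still have, when enough values are available.

- On a large input, $|V_S|+n-|S|\ge|V|\ge\ell\ge k+2$ always, so everybody decides $0$.
- On a small input with all processes running, let $P_i$ be a last process to write among $P_1,\dots,P_{n-1}$. It sees all of these, so $n-|S|\le1$ and $|V_S|+n-|S|\le k+1$: it decides $1$. Since $P_0$ decides $0$, they disagree.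
- An execution with crashes is indistinguishable, to the processes that decided, from one in which the others are merely slow and finish later. So the decided outputs extend to a legal full assignment.

**Why this rule fails for $\ell=k+1$.** With the threshold $k+1$ it breaks on large inputs: if $|V|=k+1$, a process $P_i$, $i\geq 1$, that sees everything decides $1$ while $P_0$ decides $0$. With the threshold lowered to $k$ it breaks on small inputs: let $P_1,\dots,P_{n-1}$ hold exactly $k$ values, let $P_0$ hold one of these, and let $P_0$ run after all the others. Each $P_i$, $i\ge1$, sees some $S\subseteq\{1,\dots,n-1\}$, and $|V_S|+(n-|S|)\ge k+1$, because the $k$ values of $P_1,\dots,P_{n-1}$ are covered by $V_S$ and the unseen processes among these, while $P_0$ contributes one more to $n-|S|$. So everybody decides $0$.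

## Large inputs force a common output

From here to the end of the proof of Theorem 1 we take $n\ge3$, $1\le k\le n-1$, $m\ge k+1$, $\ell=k+1$. In this section and the next, we assume only that $\delta$ *agrees on all large inputs*: every facet of $\mathrm{Ch}^N(F)$ is monochromatic when $|V_F|\ge k+1$. Let $L$ be the set of simplices of $P$ contained in some large facet.

**Step (a): a test for membership in $L$.** The purpose is to recognize faces of large facets by a count. Claim: *if $|V_\tau|+n-|\tau|\ge k+1$, then $\tau\in L$.* Indeed, the $n-|\tau|$ missing processes can be given new values, one at a time, until $k+1$ values occur; there are enough processes by hypothesis and enough values since $m\ge k+1$. Any remaining processes get arbitrary values.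

**Step (b): $L$ contains all vertices of $P$, and its $1$-skeleton is connected.** The purpose is to transport the common output from one large facet to the next. A vertex passes the test: $1+n-1=n\ge k+1$. An edge $\{(i,v),(j,w)\}$ with $i\ne j$, $v\ne w$ passes it: $2+n-2=n\ge k+1$.

If $k\le n-2$, an edge with $v=w$ passes as well, since $1+n-2\ge k+1$. So any two vertices with different processes are adjacent in $L$, and $(i,v),(i,w)$ have a common neighbor $(p,u)$ with $p\ne i$.

If $k=n-1$, then $m\ge n\ge3$. The vertices $(i,v),(i,w)$ have a common neighbor $(p,u)$ with $p\ne i$, $u\notin\{v,w\}$. The vertices $(i,v),(j,v)$, $i\ne j$, have a common neighbor $(p,u)$ with $p\notin\{i,j\}$, $u\ne v$; this uses $n\ge3$. All edges used here have two distinct values, so they lie in $L$.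

**Step (c): $\delta$ is constant on $\bigcup_{\tau\in L}\mathrm{Ch}^N(\tau)$.** The purpose is to normalize $\delta$. Let $F$ be a large facet. Every edge of $\mathrm{Ch}^N(F)$ lies in a facet of $\mathrm{Ch}^N(F)$, which is monochromatic, and $\mathrm{Ch}^N(F)$ is connected, so $\delta$ has a constant value $c_F$ on it. Two large facets sharing a vertex $x$ of $P$ have the same constant, because both subdivisions contain $\mathrm{Ch}^N(x)$. So each vertex of $P$ has a well-defined constant, and the ends of each edge of $L$ have the same one, since that edge lies in a large facet. By (b), all $c_F$ are equal. The task is symmetric in the two outputs; exchanging $0$ and $1$ if necessary, we assume the constant is $0$.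

## Signed counts of output vectors

For two processes we counted edges along a path. In higher dimensions the substitute is a count with signs, organized so that the counts on a simplex and on its faces fit together.

Let $O$ be the complex with vertices $(i,b)$, $i\in[n]$, $b\in\{0,1\}$, whose simplices are the sets with distinct $i$. A simplex of $O$ with process set $S$ is an output vector $b\in\{0,1\}^S$. Orient all simplices of $P$, of $\mathrm{Ch}^N(P)$ and of $O$ by increasing process name; $[\,\cdot\,]$ denotes the oriented simplex. Sending a vertex $x$ of color $i$ to $(i,\delta(x))$ is a color-preserving simplicial map $\mathrm{Ch}^N(P)\to O$. It collapses no simplex, and on chains it sends $[x_0,\dots,x_d]$ to the corresponding $[b]$ with sign $+$.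

**Step: the chain map $s$.** The purpose is to replace each input simplex by a signed sum of its executions, compatibly with boundaries. By the acyclic carrier theorem (Munkres, *Elements of Algebraic Topology*, Thm 13.3) there is an augmentation-preserving chain map $s:C_*(P)\to C_*(\mathrm{Ch}^N(P))$ over $\mathbb Z$ with $s(\sigma)\in C_*(\mathrm{Ch}^N(\sigma))$ for every $\sigma$. Here is the argument in our case. For a vertex $x$ of $P$, $\mathrm{Ch}^N(x)$ is a single vertex; let $s(x)$ be this vertex. If $s$ is defined in dimensions below $d$ and $\dim\sigma=d\ge1$, then $s(\partial\sigma)$ is a cycle in $\mathrm{Ch}^N(\sigma)$ (of augmentation $0$ if $d=1$), because $\mathrm{Ch}^N(\tau)\subseteq\mathrm{Ch}^N(\sigma)$ for faces $\tau$. As $\mathrm{Ch}^N(\sigma)$ is acyclic, this cycle is the boundary of some chain there; call such a chain $s(\sigma)$.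

Put $\Phi=\delta_\#\circ s$. Let $\sigma$ have process set $S=\{i_0<\dots<i_d\}$. Then $s(\sigma)$ is a combination of $d$-simplices of $\mathrm{Ch}^N(\sigma)$, each colored by exactly $S$. Hence
$$\Phi([\sigma])=\sum_{b\in\{0,1\}^S}m_\sigma(b)\,[b],\qquad m_\sigma(b)\in\mathbb Z, \tag{1}$$
and $m_\sigma(b)\ne0$ only if $b$ is the output vector of some $d$-simplex of $\mathrm{Ch}^N(\sigma)$.

*Example.* Let $\sigma=\{(0,v),(1,w)\}$ and $N=1$. The chain $s(\sigma)$ runs along the path from the $P_0$-end to the $P_1$-end. Its three edges are traversed from color $0$ to $1$, then $1$ to $0$, then $0$ to $1$, so their coefficients are $+1,-1,+1$. Suppose the outputs along the path are $0,1,1,0$. Writing $b=(b_0,b_1)$, the edges have output vectors $(0,1)$, $(1,1)$, $(1,0)$, so $m_\sigma(0,1)=1$, $m_\sigma(1,1)=-1$, $m_\sigma(1,0)=1$, $m_\sigma(0,0)=0$. The total is $1$, and summing over $b_1$ gives weight $1$ on $b_0=0$ and weight $-1+1=0$ on $b_0=1$, which is exactly what $P_0$ does when alone. So $m_\sigma$ behaves like a joint distribution of outputs, except that it may be negative.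

**Step (d): marginals.** The purpose is to prove that this consistency always holds. For $d\ge1$ and $c\in\{0,1\}^{S\setminus\{i_t\}}$, compare the coefficients of $[c]$ in $\partial\Phi([\sigma])=\Phi(\partial[\sigma])$. On the left, $[c]$ arises only by deleting process $i_t$ from some $b$, which carries the sign $(-1)^t$. On the right, only the face $\sigma\setminus i_t$ without process $i_t$ has the process set of $c$, and it enters $\partial[\sigma]$ with the same sign $(-1)^t$. Therefore
$$\sum_{b:\;b|_{S\setminus\{i_t\}}=c}m_\sigma(b)=m_{\sigma\setminus i_t}(c). \tag{2}$$
For $d=0$, preservation of augmentation gives $m_\sigma(0)+m_\sigma(1)=1$. With the convention $m_\emptyset=1$, rule (2) holds for every nonempty $\sigma$.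

**Step: inclusion–exclusion.** The purpose is to express the count of "all decide $0$" by counts of "all decide $1$" on faces. Put $e_\sigma=m_\sigma(1,\dots,1)$ and $e_\emptyset=1$. For a facet $F$,
$$m_F(0,\dots,0)=\sum_bm_F(b)\prod_{i\in[n]}(1-b_i)=\sum_{T\subseteq[n]}(-1)^{|T|}\sum_{b}m_F(b)\prod_{i\in T}b_i .$$
The inner sum is the sum of $m_F(b)$ over all $b$ equal to $1$ on $T$. Removing the processes outside $T$ one at a time by (2), it equals $m_\tau(1,\dots,1)=e_\tau$, where $\tau$ is the face of $F$ with process set $T$. Hence
$$m_F(0,\dots,0)=\sum_{\tau\subseteq F}(-1)^{|\tau|}e_\tau\qquad\text{for every facet }F, \tag{3}$$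
the empty face included.

**Step (e): faces in $L$ drop out.** *If $\emptyset\ne\tau\in L$, then $e_\tau=0$.* Indeed, by (c) all vertices of $\mathrm{Ch}^N(\tau)$ have output $0$, so the all-ones vector is not an output vector there.

In the example, the formula behind (3) reads $0=1-0-0+(-1)$: the two ends decide $0$, and an edge count $e_\sigma=-1$ is what removes the all-zero vector.

## One input at a time: success for $k=1$, an obstruction for $k=2$

Suppose now that $\delta$ solves the $(k,k+1)$-task. If $F$ is a small facet, no facet of $\mathrm{Ch}^N(F)$ is monochromatic, so $m_F(0,\dots,0)=0$ and $e_F=0$, and (3) becomes an equation in the numbers $e_\tau$ for proper faces. The natural first attempt is to choose one good small input and contradict its equation. Take $F_0$, in which everybody has input $0$. A nonempty face with $p$ vertices passes the test of (a) if $1+n-p\ge k+1$, that is, $p\le n-k$.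

**The case $k=1$.** All nonempty proper faces of $F_0$ have $p\le n-1=n-k$, so they drop out by (e). Equation (3) reads $0=1+(-1)^ne_{F_0}=1$, a contradiction. One input suffices.

**The case $n=3$, $k=2$.** Now only the vertices of $F_0$ drop out. Write $e_{ij}$ for $e_\tau$ with $\tau=\{(i,0),(j,0)\}$. Equation (3) for $F_0$ gives
$$e_{01}+e_{02}+e_{12}=-1, \tag{4}$$
which integers can satisfy. The failure is not only one of arithmetic: there really is a protocol that behaves correctly on $F_0$. With one round, let $P_0$ always decide $0$, and let $P_1$ and $P_2$ decide $1$ if and only if they see at least two processes. Solo outputs are all $0$. The last of $P_1,P_2$ to write sees at least two processes and decides $1$, while $P_0$ decides $0$, so no facet of $\mathrm{Ch}(F_0)$ is monochromatic. Here $e_{01}=e_{02}=0$ since $P_0$ never decides $1$, and $e_{12}=-1$ by the example above, in accordance with (4). So no argument that looks only at $F_0$ and at the zeros forced on its vertices can succeed. The attempt stops at the faces with more than $n-k$ processes: they belong to no large facet, and nothing is known about their counts.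

**What a second input says.** The faces whose counts are unknown also lie in other small facets. For $n=3$, $k=2$, take $F=\{(0,0),(1,0),(2,1)\}$, which has two values and requires disagreement. Its vertices, and its edges carrying two different values, lie in $L$. So (3) reads $0=1+e_{01}$. By symmetry $e_{01}=e_{02}=e_{12}=-1$, and the sum is $-3$, contradicting (4). This settles $n=3$, $k=2$ by hand.

Notice the linear combination: the equation of $F_0$, minus the three equations for inputs with exactly one nonzero entry (one for each position of that entry), eliminates all unknowns. In general, we use inputs in which only the value $0$ repeats, and look for weights that eliminate every unknown face count.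

## Hook inputs and their averaged equations

We now prove Theorem 1. Suppose a solution $\delta$ exists, normalized as in (c); on small inputs we use disagreement only on the inputs named in the theorem.

**Step 1: choosing the inputs.** The purpose is to fix a family of small inputs whose faces are easy to describe. For $0\le j\le k-1$, let $\mathcal H_j$ be the set of input facets given by a set $B$ of $j$ processes and an injection $\varphi:B\to I\setminus\{0\}$: processes in $B$ get input $\varphi(i)$, and those in $A=[n]\setminus B$ get input $0$. Call these *hook inputs*. Since $m-1\ge k>j$, $\mathcal H_j\ne\emptyset$; since $j\le k-1\le n-2$, $|A|\ge2$. Such an input has $|V|=j+1\le k$, and every nonzero value occurs at most once. So disagreement is required, and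
$$m_F(0,\dots,0)=0,\qquad e_F=0\qquad(F\in\mathcal H_j). \tag{5}$$

*Example.* For $n=5$, $k=3$, the input vectors $(0,0,0,0,0)$, $(0,0,0,0,4)$, $(0,2,0,0,1)$ belong to $\mathcal H_0,\mathcal H_1,\mathcal H_2$.

**Step 2: which faces survive.** The purpose is to delete from (3) all terms that vanish. Say that a simplex $\tau$ of $P$ has *type* $(p,q)$ if it has $p$ processes with input $0$ and $q$ processes with nonzero, pairwise distinct inputs. Every face of a hook input has a type. If $\tau\ne\emptyset$ has type $(p,q)$ with $p\le n-k$, then $\tau\in L$ by (a):

- if $p\ge1$, then $|V_\tau|+n-|\tau|=1+q+n-p-q=n+1-p\ge k+1$;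
- if $p=0$, then $|V_\tau|+n-|\tau|=q+n-q=n\ge k+1$.

By (e), $e_\tau=0$ unless $\tau=\emptyset$ or $p\ge n-k+1$. With (3) and (5), for $F\in\mathcal H_j$,
$$0=1+\sum_{\tau\subseteq F,\;p(\tau)\ge n-k+1}(-1)^{|\tau|}e_\tau. \tag{6}$$

**Step 3: averaging.** The purpose is to reduce the unknowns to one number per type. For $p\ge n-k+1$, $q\ge0$, $p+q\le n$, let $E(p,q)\in\mathbb Q$ be the average of $e_\tau$ over *all* simplices $\tau$ of $P$ of type $(p,q)$. Here $q\le n-p\le k-1\le m-2$, so such simplices exist.

Fix $j$ and $(p,q)$. Each $F\in\mathcal H_j$ has exactly $\binom{n-j}p\binom jq$ faces of type $(p,q)$. Conversely, each $\tau$ of type $(p,q)$ lies in the same number $c$ of facets $F\in\mathcal H_j$: if $q\le j\le n-p$, we choose the $j-q$ further processes with nonzero input among the $n-p-q$ missing ones and inject them into the $m-1-q$ unused nonzero values, and the number of ways does not depend on $\tau$; otherwise $c=0$. Let $T$ be the number of simplices of type $(p,q)$. Double counting pairs $\tau\subseteq F$ gives $|\mathcal H_j|\binom{n-j}p\binom jq=cT$, and the same count weighted by $e_\tau$ gives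
$$\sum_{F\in\mathcal H_j}\ \sum_{\substack{\tau\subseteq F\\ \text{type }(p,q)}}e_\tau=c\,T\,E(p,q)=|\mathcal H_j|\binom{n-j}p\binom jq E(p,q). \tag{7}$$
No symmetry of the protocol is assumed: only the family of inputs is symmetric. Averaging (6) over $F\in\mathcal H_j$ now yields, for each $0\le j\le k-1$,
$$\sum_{p\ge n-k+1}\ \sum_{q\ge0}(-1)^{p+q}\binom{n-j}p\binom jq E(p,q)=-1, \tag{8}$$
where only $p+q\le n$ contributes, since otherwise $p>n-j$ or $q>j$.

**Step 4: full-size types vanish.** The purpose is to use the second half of (5). If $p+q=n$ and $p\ge n-k+1$, the simplices of type $(p,q)$ are exactly the facets in $\mathcal H_q$, and $q\le k-1$. So $e_F=0$ for all of them, and $E(p,q)=0$.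

*Example.* For $n=5$, $k=3$ the surviving unknowns are $E(3,0),E(4,0),E(3,1)$, and (8) becomes
$$\begin{aligned}
j=0:&\quad 1-10E(3,0)+5E(4,0)=0,\\
j=1:&\quad 1-4E(3,0)+E(4,0)+4E(3,1)=0,\\
j=2:&\quad 1-E(3,0)+2E(3,1)=0.
\end{aligned}$$
Any two of these can be satisfied: with $E(3,1)=0$, the values $(E(3,0),E(4,0))=(\tfrac25,\tfrac35)$, $(1,\tfrac95)$, $(1,3)$ solve the pairs $j\in\{0,1\}$, $\{0,2\}$, $\{1,2\}$. But multiply by $1,-5,10$ and add. The coefficient of $E(3,0)$ is $-10+20-10=0$, that of $E(4,0)$ is $5-5=0$, that of $E(3,1)$ is $-20+20=0$, and what remains is $1-5+10=6=0$, a contradiction. So the smallest conjectured case is settled. The weights are $(-1)^j\binom5j$; for $n=3$, $k=2$ they were $1$ and $-3$.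

**Step 5: elimination for all $n$ and $k$.** The purpose is to show that the weights $(-1)^j\binom nj$ always work. Multiply (8) by $(-1)^j\binom nj$ and sum over $0\le j\le k-1$. Writing out factorials,
$$\binom nj\binom{n-j}p\binom jq=\frac{n!}{p!\,q!\,(n-p-j)!\,(j-q)!}=\frac{n!}{p!\,q!\,(n-p-q)!}\binom{n-p-q}{j-q} \tag{9}$$
for $q\le j\le n-p$, and both outer expressions are $0$ for other $j$. So the coefficient of $(-1)^{p+q}E(p,q)$ in the sum is
$$\frac{n!}{p!\,q!\,(n-p-q)!}\sum_{j=0}^{k-1}(-1)^j\binom{n-p-q}{j-q}. \tag{10}$$
The binomial is nonzero only for $q\le j\le n-p$. Since $p\ge n-k+1$, we have $n-p\le k-1$, so its *whole* support lies in the range of summation. The sum in (10) is therefore a complete alternating sum, equal to $(-1)^q(1-1)^{n-p-q}$, which is $0$ if $p+q<n$. One can read this as follows: once a face of type $(p,q)$ is fixed, each of the $n-p-q$ missing processes is free to have zero or nonzero input, and the sign $(-1)^j$ makes these choices cancel. If $p+q=n$, then $E(p,q)=0$ by Step 4. So the left side of the weighted sum is $0$.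

**Step 6: the right side is not zero.** The purpose is to evaluate the truncated alternating sum. By Pascal's rule $\binom nj=\binom{n-1}j+\binom{n-1}{j-1}$, the sum telescopes:
$$\sum_{j=0}^{k-1}(-1)^j\binom nj=(-1)^{k-1}\binom{n-1}{k-1}. \tag{11}$$
So the right side of the weighted sum is $-(-1)^{k-1}\binom{n-1}{k-1}=(-1)^k\binom{n-1}{k-1}\ne0$, while the left side is $0$. This contradiction proves Theorem 1. $\blacksquare$

The two ranges match: faces with $p\le n-k$ vanish because of agreement on large inputs, and this leaves exactly the types whose weighted sums over $j$ are complete within the small hook inputs. With $m=n$, Theorem 1 contains the conjecture: for all $n\ge3$ and all $n/2<k<n$ with $n-k$ even, the $(k,k+1)$-task is not wait-free solvable.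

## The full classification for $m\ge\ell$

**Proof of Theorem 2.** If $\ell\ge k+2$, the one-round protocol given above solves the task. (Since $\ell\le n$, this case has $n\ge3$.)

If $\ell=k+1$ and $n\ge3$, then $m\ge\ell=k+1$ and the task is unsolvable by Theorem 1.

If $n=2$, then $k=1$ and $\ell=2$. For $m=2$, a rule without communication was given above, after naming the two values $0$ and $1$. For $m\ge3$, the task is unsolvable by the alternating path. The machinery gives the same: the hypothesis $n\ge3$ served only in (b), where the connectivity is replaced by the one checked for $n=2$, $m\ge3$. The rest applies verbatim, and there the only hook input has both inputs $0$ and (6) reads $0=1+e_F=1$. $\blacksquare$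

The case $n=m=2$ shows that the hypothesis $n\ge3$ in Theorem 1 cannot be dropped.

## An index identity and a lower bound on violations

The proof of Theorem 1 used disagreement only through (5). Keeping the quantities of (5) instead of setting them to zero gives an identity for every protocol that agrees on large inputs.

**Theorem 3.** Let $n\ge3$, $1\le k\le n-1$, $m\ge k+1$. Consider any $N$-round protocol that agrees on all large inputs ($|V|\ge k+1$), with no condition on small inputs. Normalize the common large decision (which exists by (c)) to $0$. For a facet $F$ put $D(F)=m_F(0,\dots,0)-(-1)^nm_F(1,\dots,1)$, and let $D_j$ be the average of $D(F)$ over $\mathcal H_j$. Then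
$$\sum_{j=0}^{k-1}(-1)^j\binom nj D_j=(-1)^{k-1}\binom{n-1}{k-1}. \tag{12}$$
Consequently, if $M(F)$ is the number of monochromatic facets of $\mathrm{Ch}^N(F)$ (final configurations where all processes agree), then
$$\sum_{j=0}^{k-1}\ \sum_{F\in\mathcal H_j}\frac{M(F)}{(m-1)(m-2)\cdots(m-j)}\ \ge\ \binom{n-1}{k-1}. \tag{13}$$
In particular, at least $\binom{n-1}{k-1}$ final configurations with small inputs violate the disagreement requirement.

*Example.* Take $n=3$, $k=2$, $m\ge3$ and the gap-of-two protocol for thresholds $1$ and $3$: $P_0$ decides $0$, and $P_1,P_2$ decide $1$ if and only if $|V_S|+3-|S|\le2$. It agrees, on $0$, on all inputs with three values. On the all-zero input it is the protocol of the section on one input at a time, so $D_0=0$. For $F\in\mathcal H_1$, let $\tau$ be the face of $F$ formed by its two processes with input $0$. In (3), besides $\tau=\emptyset$ and $\tau=F$, only this face survives, so $D(F)=1+e_\tau$. If the nonzero input is at $P_0$, the face is the one of $P_1,P_2$, with $e_\tau=-1$, so $D(F)=0$. If it is at $P_1$ or $P_2$, the face contains $P_0$, so $e_\tau=0$ and $D(F)=1$. Hence $D_1=\tfrac23$ and $D_0-3D_1=-2=(-1)^{1}\binom21$, as (12) says.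

**Step 1: the identity.** The purpose is to repeat the elimination with the terms of full size moved aside. Steps (a)–(e) and (3) used only agreement on large inputs, and so did the deletion of faces with $p\le n-k$. Moving the term $\tau=F$ of (3) to the left side, we get for $F\in\mathcal H_j$
$$D(F)-1=\sum_{\emptyset\ne\tau\subsetneq F,\;p(\tau)\ge n-k+1}(-1)^{|\tau|}e_\tau. \tag{14}$$
Average over $\mathcal H_j$ with (7), multiply by $(-1)^j\binom nj$ and sum over $0\le j\le k-1$. Now only types with $p+q<n$ occur, and by (10) each of their coefficients vanishes. So $\sum_{j=0}^{k-1}(-1)^j\binom nj(D_j-1)=0$, and (11) turns this into (12).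

**Step 2: how the simplices of $\mathrm{Ch}^N(\sigma)$ meet.** The purpose is to prepare a computation of the coefficients of $s(\sigma)$. Let $d=\dim\sigma\ge1$. Call a $(d-1)$-simplex of $\mathrm{Ch}^N(\sigma)$ a *boundary* simplex if it lies in $\mathrm{Ch}^N(\tau)$ for a proper face $\tau$ of $\sigma$, and *interior* otherwise. We claim:

- (i) a boundary $(d-1)$-simplex lies in exactly one $d$-simplex, an interior one in exactly two;
- (ii) any two $d$-simplices are joined by a sequence of $d$-simplices in which consecutive ones share an interior $(d-1)$-simplex.

Since $\mathrm{Ch}^N(\sigma)$ is a subdivision, realize it by straight simplices that fill $|\sigma|$, with disjoint relative interiors, each relative interior lying in the relative interior of a single face of $\sigma$.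

For (i), let $x$ be in the relative interior of a $(d-1)$-simplex $\rho$. The simplices containing $x$ are those that have $\rho$ as a face. So, by purity, a small ball around $x$, intersected with $|\sigma|$, is covered by the $d$-simplices containing $\rho$. Near $x$, each of these fills one side of the hyperplane of $\rho$, and two different ones cannot fill the same side. If $\rho$ is interior, $x$ lies in the interior of $|\sigma|$, both sides must be filled, and there are two. If $\rho$ is a boundary simplex, $x$ lies in the relative interior of a $(d-1)$-face of $\sigma$, only one side lies in $|\sigma|$, and there is one.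

For (ii), pick $x$ in the interior of the first $d$-simplex and $y$ in the interior of the second, with $y$ outside the hyperplanes spanned by the $(d-1)$-simplices and such that the segment $xy$ misses all simplices of dimension at most $d-2$. This is possible: for each simplex of dimension at most $d-2$, the points $y$ for which $xy$ meets it lie in an affine subspace of dimension at most $d-1$, and finitely many such subspaces do not fill an open set. By convexity the segment stays in the interior of $|\sigma|$. As $y$ avoids the hyperplanes, the segment meets each $(d-1)$-simplex in at most one point. So it runs through $d$-simplices and passes from one to the next through a point in the relative interior of an interior $(d-1)$-simplex, which both contain.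

**Step 3: all coefficients of $s(\sigma)$ are $\pm1$.** The purpose is to bound signed counts by actual counts. Claim: *for $d=\dim\sigma$, every $d$-simplex of $\mathrm{Ch}^N(\sigma)$ has coefficient $\pm1$ in $s(\sigma)$.* We use induction on $d$. For $d=0$, $\mathrm{Ch}^N(\sigma)$ is one vertex and its coefficient is $1$ by preservation of augmentation. Let $d\ge1$. The chain $\partial s(\sigma)=s(\partial\sigma)$ is supported on boundary simplices. So at each interior $(d-1)$-simplex the contributions of its two $d$-simplices cancel, and their coefficients have equal absolute value. By (ii) the absolute value is constant on all $d$-simplices. Now take a $(d-1)$-simplex $\rho$ of $\mathrm{Ch}^N(\sigma\setminus i)$ for some process $i$ of $\sigma$. Its color set excludes only $i$, so of the terms of $s(\partial\sigma)$ only $\pm s(\sigma\setminus i)$ can contain it, and by induction it does so with coefficient $\pm1$. On the other hand, by (i), its coefficient in $\partial s(\sigma)$ is, up to sign, the coefficient of the unique $d$-simplex containing $\rho$. So the constant absolute value is $1$.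

**Step 4: the inequality.** The purpose is to translate (12) into a count of configurations. By Step 3, $m_F(0,\dots,0)$ is a sum of signs $\pm1$ over the facets of $\mathrm{Ch}^N(F)$ on which all decide $0$, and $m_F(1,\dots,1)$ likewise for $1$. Hence $|D(F)|\le|m_F(0,\dots,0)|+|m_F(1,\dots,1)|\le M(F)$. A hook input determines $B$ (its nonzero entries) and $\varphi$, so $|\mathcal H_j|=\binom nj(m-1)(m-2)\cdots(m-j)$, and
$$\binom nj|D_j|\le\frac{\binom nj}{|\mathcal H_j|}\sum_{F\in\mathcal H_j}|D(F)|\le\sum_{F\in\mathcal H_j}\frac{M(F)}{(m-1)(m-2)\cdots(m-j)} .$$
Summing over $j$ and applying the triangle inequality to (12) gives (13). Finally, the denominators in (13) are at least $1$ because $m-j\ge m-k+1\ge2$ (for $j=0$ the empty product is $1$). So $\sum_j\sum_{F\in\mathcal H_j}M(F)\ge\binom{n-1}{k-1}$. The sets $\mathcal H_j$ are disjoint and consist of small inputs, and a facet of $\mathrm{Ch}^N(F)$ determines $F$, because each process's view contains its own input. So this sum counts distinct final configurations, and each of them violates the disagreement requirement. $\blacksquare$
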